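# Countable distributive lattices in the punctual degrees of $(\mathbb Q,<)$

## 1. Cantor's back-and-forth and the guess of a single degree

Take the ordered rationals, admit only those presentations on $\mathbb N$ in which everything is primitive recursive (p.r.), and compare two presentations by asking for a p.r. isomorphism from the first onto the second. How rich is the resulting order? The slides "Punctual Structures" (http://lagrange.math.siu.edu/calvert/onlineseminar/Hammatt240215.pdf) state the conjecture that *any countable distributive lattice can be embedded into the punctual degrees of $(\mathbb Q,<)$*. The task is to prove or disprove it.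

**Definition 1.** A structure is *punctual* (a *punctual presentation*) if its universe is $\mathbb N$ and all its functions and relations are primitive recursive. For a countably infinite structure $\mathcal A$, let $PR(\mathcal A)$ be the collection of all punctual presentations of $\mathcal A$. For $\mathcal A_1,\mathcal A_2\in PR(\mathcal A)$ write $\mathcal A_1\le_{pr}\mathcal A_2$ if there is a p.r. isomorphism from $\mathcal A_1$ onto $\mathcal A_2$ (Kalimullin, Melnikov, Ng 2017). This is a preorder. Identifying $\mathcal A_1,\mathcal A_2$ when $\mathcal A_1\le_{pr}\mathcal A_2\le_{pr}\mathcal A_1$ gives a partial order $\mathbf{PR}(\mathcal A)$, the *punctual degrees* of $\mathcal A$.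

The inverse of a p.r. bijection need not be p.r., so $\le_{pr}$ is not obviously symmetric. Recall what is available in p.r. procedures: bounded search, course-of-values recursion, simulation of a machine for a given number of steps, and hard-wiring of finitely many values. Unbounded search is not available.

A first guess goes as follows. By Cantor's theorem any two countable dense linear orders without endpoints are isomorphic, and the back-and-forth proof is an algorithm. So one guesses that there is just one degree, and that the conjecture already fails for the two-element chain. Let us test this on the copy that everybody would write down first.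

**Example 2 (the dyadic copy).** Code the dyadic rationals bijectively by $\mathbb N$ in a standard way, so that the order, the midpoint of two points and the translations by integers are p.r. in the codes. This gives a punctual copy $\mathcal D$ of $(\mathbb Q,<)$.

**Proposition 3.** Every punctual copy $\mathcal B$ of $(\mathbb Q,<)$ satisfies $\mathcal B\le_{pr}\mathcal D$.

*Proof.* Define $h(b)$ by recursion on $b=0,1,2,\dots$. The element $b$ has a position among $0,\dots,b-1$ in the order of $\mathcal B$, and this determines a gap between consecutive elements of $h(0),\dots,h(b-1)$ (possibly unbounded) into which $h(b)$ must go. Let $y$ be the least number not in $\{h(0),\dots,h(b-1)\}$. If $y$ lies in that gap, put $h(b)=y$. Otherwise let $h(b)$ be the midpoint of the gap (or a bounding point $\pm1$ if the gap is unbounded on one side; $h(0)=0$). The function $h$ is p.r. and preserves the order. It is onto: if $y$ were the least number not in the range, then from some stage on all smaller numbers are used. At that stage $y$ lies in a gap that corresponds to a nonempty open interval of $\mathcal B$. This interval is infinite, and the next number $b$ in it is sent to $y$. $\square$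

So the "forth" half of the guess is right. The map never has to find a point in $\mathcal B$: it waits until $\mathcal B$ shows one. The "back" half would need a search in $\mathcal B$, and a slow $\mathcal B$ can prevent it. To make "slow" precise we need a clock, which will run through the whole talk.

**Definition 4 (ticks).** Let $(\psi_i)$ be a list of all unary p.r. functions with $(i,m)\mapsto\psi_i(m)$ computable. Let $\alpha(t,m)=1+m+\max_{i\le t}\psi_i(m)$, and fix a machine computing $\alpha$ whose running time is always at least its output. Put $T_0=1$ and $T_{t+1}=T_t+(\text{running time on input }(t,T_t))$. The numbers $T_t$ are the *ticks*.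

**Lemma 5.** (a) $T_{t+1}\ge2T_t+1$ and $T_t\ge t+1$. (b) The predicate "$s=T_t$" is p.r. in $(s,t)$; hence so is the map sending $s\ge 1$ to the largest $t$ with $T_t\le s$. (c) For every p.r. $p$,
$$p(T_t)<T_{t+1}\quad\text{for all but finitely many }t.\tag{1}$$

*Proof.* (a) The running time on $(t,T_t)$ is at least $\alpha(t,T_t)\ge1+T_t$. (b) Start the machine at time $1$ on input $(0,T_0)$; whenever it stops, at time $T_{t+1}$, restart it on $(t+1,T_{t+1})$. Simulating this up to time $s$ is p.r. and shows all ticks $\le s$. (c) If $p=\psi_i$ and $t\ge i$, then $T_{t+1}\ge T_t+\alpha(t,T_t)>\psi_i(T_t)$. $\square$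

So we recognize a tick when it comes, but no p.r. function applied to $T_t$ reaches the next tick, except finitely often.

**Example 6 (a slow copy).** Create points in time and name them $0,1,2,\dots$ in order of creation. At time $0$ create $0\prec1$. At a time $s\ge1$ that is not a tick, create one point to the right of everything. At a tick, put one point into each gap, including the two unbounded ones. The result is dense without endpoints. At least one point is created at each time, so the point $x$ is created at a time $\le x$, and the order is p.r. Call this copy $\mathcal S$.

We claim $\mathcal D\not\le_{pr}\mathcal S$. Let $\varphi:\mathcal D\to\mathcal S$ be a p.r. isomorphism and let $\varphi(x)=0$, $\varphi(y)=1$. Let $m_0$ be the midpoint of $x,y$ and $m_{k+1}$ the midpoint of $x,m_k$. Let $C(s)$ be the number of points of $\mathcal S$ created at times $\le s$, a p.r. function, and let $p(s)=\max_{k\le C(s)}\varphi(m_k)$. Take $t$ with $p(T_t)<T_{t+1}$. Then $\varphi(m_0),\dots,\varphi(m_{C(T_t)})$ are $C(T_t)+1$ distinct points between $0$ and $1$, all with names $<T_{t+1}$, hence all created before $T_{t+1}$. But between $T_t$ and $T_{t+1}$ new points come only to the right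 of $1$. So at most $C(T_t)$ such points exist, a contradiction.

The guess is wrong: $\mathcal S<_{pr}\mathcal D$, and the two-element chain embeds. The counting argument of Example 6 (many points must be placed before the next tick, and there is no room) will come back twice.

## 2. The theorem, and the passage from sets to lattices

A lattice is *distributive* if $x\wedge(y\vee z)=(x\wedge y)\vee(x\wedge z)$ holds in it. By the Birkhoff–Stone representation, every distributive lattice embeds, preserving $\vee$ and $\wedge$, into the power set of a nonempty set.

**Definition 7.** An *embedding* of a lattice $L$ into the punctual degrees of $\mathcal A$ is an injective order-preserving map into $\mathbf{PR}(\mathcal A)$ such that the image of $x\vee y$ is the supremum, and the image of $x\wedge y$ the infimum, in $\mathbf{PR}(\mathcal A)$, of the images of $x$ and $y$.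

After the two-element chain the next test is the four-element Boolean algebra. Here the source quotes a known result (Dorzhieva, H. 2024): there are $\mathcal A,\mathcal B,\mathcal C,\mathcal D$ in $\mathbf{PR}(\mathbb Q,<)$ with $\mathcal C,\mathcal D$ incomparable, $\mathcal A<_{pr}\mathcal C,\mathcal D<_{pr}\mathcal B$, $\mathcal A=\inf(\mathcal C,\mathcal D)$ and $\mathcal B=\sup(\mathcal C,\mathcal D)$. It also quotes that the punctual degrees of $(\mathbb Q,<)$ are not dense (Koh, Melnikov, Ng 2024). The conjecture turns out to be true.

**Theorem 8.** There are punctual presentations $\mathcal A_Z$ of $(\mathbb Q,<)$, one for each p.r. set $Z\subseteq\mathbb N$, such that for all p.r. $X,Y$: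

1. $\mathcal A_X\le_{pr}\mathcal A_Y\iff X\subseteq Y$;
2. $\mathcal A_{X\cup Y}$ is a supremum and $\mathcal A_{X\cap Y}$ an infimum of $\mathcal A_X,\mathcal A_Y$ in $\mathbf{PR}(\mathbb Q,<)$.

**Corollary 9.** Every countable distributive lattice embeds into $\mathbf{PR}(\mathbb Q,<)$, preserving $\vee$ and $\wedge$. Conversely, every lattice embeddable in $\mathbf{PR}(\mathbb Q,<)$ is at most countable. So a distributive lattice embeds into $\mathbf{PR}(\mathbb Q,<)$ if and only if it is at most countable.

*Proof of Corollary 9 from Theorem 8.* Embed the countable distributive lattice $L$ into the power set of a nonempty set. The image generates a countable Boolean algebra $B$ of sets, with $0\ne1$. Let $C$ be the Boolean algebra of all subsets of $\mathbb N$ that are periodic with period a power of $2$. Its members are p.r. Each nonempty member $D$ of $C$ splits into two disjoint nonempty members: if $D$ has period $2^k$ and $n\in D$, take $\{x\in D:x\equiv n \bmod 2^{k+1}\}$ and the rest of $D$, which contains $n+2^k$. For example, the even numbers split into the classes $0$ and $2$ modulo $4$.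

We embed $B$ into $C$. Write $B$ as a union of finite subalgebras $B_0=\{0,1\}\subseteq B_1\subseteq\cdots$, where $B_{n+1}$ is generated by $B_n$ and one element $x$. The atoms of $B_{n+1}$ are the nonzero elements among $p\wedge x$ and $p\wedge\neg x$, for $p$ an atom of $B_n$. So each atom of $B_n$ is an atom of $B_{n+1}$ or the join of two atoms of $B_{n+1}$. An embedding $B_n\to C$ is given by a partition of $\mathbb N$ into nonempty members of $C$ indexed by the atoms, and it extends to $B_{n+1}$ by splitting the image of each atom that splits. The union of these embeddings embeds $B$ into $C$.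

Compose $L\to B\to C$ with the map sending $Z$ to the degree of $\mathcal A_Z$. That map is injective and order preserving by Theorem 8(1), and it turns $\cup,\cap$ into supremum and infimum by Theorem 8(2). For the converse, there are only countably many p.r. relations, so $\mathbf{PR}(\mathbb Q,<)$ is countable. $\square$

The rest of the talk proves Theorem 8. Note its second part: suprema and infima are taken in all of $\mathbf{PR}(\mathbb Q,<)$, so we must deal with arbitrary punctual copies that we did not build.

## 3. Delayed zones and two ways in which they fail

The sensible first attempt codes $i\in Z$ by speed: reserve an interval $V_i$, a *zone*, and let its points appear early if $i\in Z$ and only at ticks otherwise.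

**Example 10 (two zones and a shift).** Let $V_0=(0,1)$, $V_1=(2,3)$ in the dyadics, and let $r_0,r_1,\dots$ be a p.r. list, without repetition, of all dyadics outside $V_0\cup V_1$, with p.r. inverse. For $Z\subseteq\{0,1\}$ let $\mathcal B_Z$ list $r_s$ at time $s$, and list a point $x=k/2^e\in V_i$ (with $k$ odd) at time $e$ if $i\in Z$ and at time $T_e$ if $i\notin Z$; points listed at the same time are taken in the order of their codes. At least one point is listed at each time, so these are punctual copies. If $Z\subseteq Z'$, then every point is listed in $\mathcal B_{Z'}$ no later than in $\mathcal B_Z$, so $\mathcal B_Z\le_{pr}\mathcal B_{Z'}$ via the identity on dyadics.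

But $\mathcal B_{\{0\}}$ and $\mathcal B_{\{1\}}$ have the same degree. The map $x\mapsto x+2$ from $\mathcal B_{\{1\}}$ to $\mathcal B_{\{0\}}$ carries the slow zone $V_0$ to the slow zone $V_1$, point by point at the same times $T_e$. If $x\notin V_0$, then $x+2\notin V_1$ is listed in $\mathcal B_{\{0\}}$ at a time that is p.r. computable from $x$. So the map is p.r., and so is its inverse, by the same argument. The code is lost because $\mathbb Q$ is homogeneous: an automorphism carries one zone onto the other.

Suppose this can be cured, so that the order of the degrees is right. A second obstruction waits at the supremum. To have a convenient tool, here is the trivial fact on gluing that we shall use four times.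

**Lemma 11 (patching).** Let $F:L\to L'$ be an isomorphism of linear orders, let $\mathcal W$ be a family of pairwise disjoint convex subsets of $L$, and let $h_W:W\to F(W)$ be an order isomorphism for each $W\in\mathcal W$. Then the map $h$ that equals $h_W$ on $W\in\mathcal W$ and $F$ elsewhere is an isomorphism $L\to L'$.

*Proof.* Regard each point outside $\bigcup\mathcal W$ as a piece of its own. The pieces partition $L$ into convex sets, their $F$-images partition $L'$, and $h$ maps each piece onto its $F$-image. So $h$ is a bijection. Let $x<y$. If they lie in the same piece, $h(x)<h(y)$. If they lie in different pieces $P\ni x$ and $P'\ni y$, then all of $P$ is below all of $P'$, because these are disjoint convex sets. So $F(P)$ is below $F(P')$, and $h(x)\in F(P)$, $h(y)\in F(P')$. $\square$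

Now let $E$ be any punctual copy with p.r. isomorphisms $f:\mathcal A_X\to E$ and $g:\mathcal A_Y\to E$. We want a p.r. isomorphism $\mathcal A_{X\cup Y}\to E$. The natural candidate is $g$ on zones with index outside $X$, and $f$ elsewhere. By Lemma 11 it is an isomorphism if $f$ and $g$ map each zone to the same interval of $E$. Nothing guarantees this. If $E$ is the dyadic copy $\mathcal D$, we may follow $g$ by any integer translation of $E$, and then $f$ and $g$ map a bounded zone to disjoint intervals.

The way out has three ingredients.

First, all copies will list the points of *one* order $M$, built in time, and differ only in the time at which *one* special point $\pi_V$ of each zone $V$ appears. So all comparisons become statements about automorphisms of $M$. To stop an isomorphism $\mathcal A_X\to\mathcal A_Y$ from moving things, we freeze small intervals during one tick, so that counting as in Example 6 forces certain points to be fixed. We cannot freeze zones (later they must keep growing). So we pin only enough points to fix a cut of $M$, and then count points below the cut.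

Second, for the automorphism $\sigma$ that compares two given maps $f,g$, the construction makes the disagreement either invisible or total. As soon as we see that $\sigma$ moves a gap $(y,z)$ outside the zones off itself, we continue the whole construction *inside* $(y,z)$. Then $\sigma$ carries all of the remaining construction off itself. If we never see this, $\sigma$ fixes everything outside the zones.

Third, in the case of total disagreement we need room elsewhere. We make each gap receive more points than everything to the left of it together, and we keep everything to the left of the current place of work quiet at every second tick.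

## 4. The order $M$: chain, zones, freezing and jumps

Let $\sigma_0,\sigma_1,\dots$ be a standard list of all partial computable functions $\mathbb N\to\mathbb N$; $\sigma_{j,t}(x)\!\downarrow$ means convergence within $t$ steps, a p.r. predicate of $(j,t,x)$. Let $\lambda:\mathbb N\to\mathbb N$ be p.r. and take each value infinitely often.

Points are named $0,1,2,\dots$ in order of creation, and we decide their order $\prec$. Let $M=(\mathbb N,\prec)$. "Left", "right" and intervals refer to $\prec$. Containment and disjointness of intervals are read off the endpoints: $(u,v)\subseteq(u',v')$ means $u'\preceq u$ and $v\preceq v'$; disjoint means $v\preceq u'$ or $v'\preceq u$; *meets* means not disjoint. Once $M$ is known to be dense, this is the usual meaning. Let $P_t$ be the set of points created at times $<T_t$. A *gap* of $P_t$ is an interval $(u,v)$ with $u\prec v$ consecutive in $P_t\cup\{\pm\infty\}$.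

We maintain a *chain* of intervals $J_0,\dots,J_\ell$, $J_i=(c_i,d_i)$. For $i<\ell$ the interval $J_i$ is *processed* and has points
$$c_i\prec b_i\prec a_i\prec d_i'\prec d_i,\qquad J_{i+1}\subseteq(a_i,d_i').\tag{2}$$
The last member $J_\ell$, the *core*, is unprocessed and is a gap of the current point set; it is the place of work. Chain members may be *marked*. We also keep a growing set $\mathcal V$ of open intervals, the zones.

**Time 0.** Create $0\prec1$. Put $c_0=0$, $d_0=1$; the chain is $(J_0)$, unmarked; $\mathcal V=\emptyset$.

**Non-tick time $s\ge1$.** Create one point, a *filler*, to the right of all existing points.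

**Even tick $t$ (time $T_t$, $t$ even), first part: jumps.** Call $j<\ell$ *eligible* if $J_{j+1}$ is unmarked and there are $y\prec z$ consecutive in $P_t$ with $a_j\preceq y\prec z\preceq d_j'$, with $(y,z)$ not contained in any member of $\mathcal V$, and such that
$$\big[\sigma_{j,t}(y)\!\downarrow\,\in P_t,\ \sigma_j(y)\succeq z\big]\quad\text{or}\quad\big[\sigma_{j,t}(z)\!\downarrow\,\in P_t,\ \sigma_j(z)\preceq y\big].\tag{3}$$
If some $j$ is eligible, take the least one and the first such $(y,z)$, replace the chain by $(J_0,\dots,J_j,(y,z))$, and mark the new last member. We say that *$j$ jumps*.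

**Even tick $t$, second part: processing.** Let $J_\ell=(c,d)$ now be the core. Create inside it, from left to right, points
$$c\prec b_\ell\prec(2^{|P_t|}\text{ points})\prec\pi_t\prec a_\ell\prec d_\ell'\prec d.\tag{4}$$
Put $V=(b_\ell,a_\ell)$ into $\mathcal V$, with *type* $\lambda_V=\lambda(\ell)$, and write $t_V=t$, $\pi_V=\pi_t$, $b_V=b_\ell$, $a_V=a_\ell$. Append $J_{\ell+1}=(a_\ell,d_\ell')$, unmarked, as the new core. Then every gap of $P_t$ contained in $(d,\infty)$ is *active*. Going from left to right, put $2^m$ new points into each active gap, where $m$ is the total number of points existing at that moment.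

**Odd tick $t$.** A p.r. schedule lists along the odd ticks every pair of numbers infinitely often. Let $(q,q')$ be the pair scheduled for $t$. If $q,q'\in P_t$, $q\prec q'$ and $c_i\preceq q\prec q'\preceq b_i$ for some $i<\ell$, let $S_t=(q,q')$; otherwise $S_t=\emptyset$. All gaps of $P_t$ are *active* except the core and those contained in $S_t$ (the frozen ones). From left to right, put $2^m$ points into each active gap, with $m$ as above.

Pairs $(q,q)$ show that $S_t=\emptyset$ for infinitely many odd $t$. The core really is always a gap of the current point set. A core chosen by a jump is a gap of $P_t$ and is processed at once. A core $(a_\ell,d_\ell')$ consists of two consecutive new points, and nothing is put into it until it is processed: at odd ticks it is inactive, and fillers lie to the right of $1\succeq d'_\ell$.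

**Example 12 (the first ticks).** At time $T_0=1$ we have $P_0=\{0,1\}$ and $\ell=0$, so nothing is eligible. The core $(0,1)$ is processed: $b_0=2$, then the $2^2$ points $3,4,5,6$, then $\pi_0=7$, $a_0=8$, $d_0'=9$. The zone is $(2,8)$, the new core is $(8,9)$. Ten points exist, so the only active gap $(1,\infty)$ gets $2^{10}$ points. Then come fillers until $T_1\ge3$. At tick $1$ the gap $(-\infty,0)$ is active, the core $(8,9)$ is not, and $(0,2)$ is frozen exactly if the scheduled pair is $(0,2)$.

**The presentations.** Let $u(x)$ be the creation time of $x$. Put $u_Z(x)=u(x)$ if $x$ is not of the form $\pi_t$. For even $t$ put $u_Z(\pi_t)=T_t$ if the type of the zone $V$ with $\pi_V=\pi_t$ is in $Z$, and $u_Z(\pi_t)=T_{t+1}$ otherwise. Let $e_Z:\mathbb N\to M$ list all points in the order of $(u_Z(x),x)$, and let $\mathcal A_Z=(\mathbb N,<_Z)$ be the order pulled back from $M$ along $e_Z$. We say that $x$ is *enumerated* into $\mathcal A_Z$ at time $u_Z(x)$.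

**Lemma 13.** The state of the construction after time $s$ is p.r. in $s$. We have $u(x)\le x$ and $u_Z(e_Z(n))\le n$. The relations $\prec$, $<_Z$ and the function $e_Z$ are p.r. Moreover,
$$\text{if }u_Z(x)\le s,\text{ then }e_Z^{-1}(x)\text{ is computed primitive recursively from }x\text{ and }s.\tag{5}$$

*Proof.* Each new state is a p.r. function of the old one: recognizing ticks is p.r. by Lemma 5, eligibility is a bounded search, and filling gaps iterates $m\mapsto m+2^m$ once per active gap. So the state is p.r. in $s$. At each time $s$ some point that is not a $\pi$-point is created: the points $0,1$ at time $0$, a filler, the point $b_\ell$ at an even tick, or a point of the rightmost gap at an odd tick (this gap is unbounded, so it is neither the core nor contained in $S_t$). Such a point is also enumerated into $\mathcal A_Z$ at time $s$. So at least $s+1$ points have $u\le s$ and at least $s+1$ have $u_Z\le s$, which gives the two inequalities. To compare $x$ and $y$ under $\prec$, run the construction to time $\max(x,y)$. The predicate $u_Z(x)\le s$ is p.r.: for $x=\pi_t$ we ask whether $T_t\le s$ or whether $T_{t+1}\le s$, depending on the type. So all points with $u_Z\le s$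 can be listed in the order of $(u_Z(x),x)$, primitive recursively in $s$. Taking $s=n$ gives $e_Z(n)$, hence $<_Z$; looking up the position of $x$ gives (5). $\square$

Note that we did not claim that $u_Z(x)$ is p.r. in $x$; the value $T_{t+1}$ may be out of reach. That is the whole point of the delay.

## 5. Growth, zones, density and the final chain

**Lemma 14 (size).** If a gap $G$ of $P_t$ is active at tick $t$, then at least $2^{|P_t|+n}$ points are created in $G$ at tick $t$, where $n$ is the number of points created at tick $t$ to the left of $G$. At an even tick $t$ the new zone $V$ gets $2^{|P_t|}$ points different from $\pi_t$, all created at time $T_t$.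

*Proof.* Points created at tick $t$ to the left of $G$ come from the core (filled first) or from active gaps to the left of $G$ (filled earlier). So $m\ge|P_t|+n$ when $G$ is filled. The second statement is (4). $\square$

**Lemma 15 (zones).** The core is always disjoint from all zones. Zones are pairwise disjoint, have no common endpoints, and no endpoint of one lies in another. For $i<\ell$, no zone meets $(c_i,b_i)$. If $x\in V\in\mathcal V$, then $u(x)\ge T_{t_V}$. The only $\pi$-point in $V$ is $\pi_V$.

*Proof.* At tick $t$ the existing zones have endpoints in $P_t$, so a gap of $P_t$ that is not contained in a zone is disjoint from it. Hence a jump chooses a core disjoint from all zones. A new core $(a_\ell,d_\ell')$ lies in the old core and misses the new zone. So cores are always disjoint from all zones. Each zone is created strictly inside a core, which is a gap of $P_t$ disjoint from the earlier zones, with new endpoints and with only new points inside. So it is disjoint from earlier zones, its endpoints are new and lie in no earlier zone, and old endpoints do not lie in it. Its points have $u\ge T_{t_V}$, and since $\pi$-points are created only inside the new zone of their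 tick, $V$ contains no $\pi$-point other than $\pi_V$. For the statement on $(c_i,b_i)$: when $J_i$ enters the chain as a core, no zone meets it. While it stays, each new zone is $(b_i,a_i)$ or lies in a core with larger index, hence in $(a_i,d_i')$ by (2). $\square$

**Lemma 16.** At every odd tick $t>t_V$ all gaps of $P_t$ contained in the zone $V$ are active.

*Proof.* The core does not meet $V$, and $S_t$, if not empty, is contained in some $(c_i,b_i)$ with $i<\ell$, which does not meet $V$ by Lemma 15. $\square$

**Lemma 17.** $M$ is a dense linear order without endpoints. Hence $\mathcal A_Z\in PR(\mathbb Q,<)$.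

*Proof.* Fillers show that there is no last point. At each odd tick the leftmost gap is active, so there is no first point. Let $u\prec v$. The core at an odd tick $t$ was appended at tick $t-1$, and its endpoints were created at that tick. So for all large odd $t$ the interval $(u,v)$ is not the core. Choose such a $t$ with $u,v\in P_t$ and $S_t=\emptyset$. If $(u,v)$ is still a gap of $P_t$, it is active and receives points. $\square$

Next we show that jumps do not disturb the chain forever. Say that $J_j$ *is set* at tick $t$ if a new interval becomes the $j$-th member of the chain at tick $t$, by a jump of $j-1$ or by appending. The $j$-th member is replaced or removed only when some $i<j$ jumps.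

**Lemma 18 (stabilization).** Every $J_j$ reaches a final value $J_j^*=(c_j^*,d_j^*)$ and is eventually processed, with final points $b_j^*,a_j^*,d_j'^*$. Let $\tau_0=0$, and for $j\ge1$ let $\tau_j$ be the last tick at which $J_j$ is set. Then $\tau_j\le\tau_{j+1}$ and $\tau_j\to\infty$. At all ticks $t>\tau_j$ the members $J_0,\dots,J_j$ are final, $\ell\ge j$, only indices $\ge j$ jump, and the core (at odd ticks) or the processed core (at even ticks) is contained in $J_j^*$. Moreover
$$c_j^*\prec b_j^*\prec a_j^*\preceq c_{j+1}^*,\qquad d_{j+1}^*\preceq d_j'^*\prec d_j^*,\tag{6}$$
and $J_j^*$ contained no point of $P_{\tau_j}$ when it was set. Finally $M$ is the disjoint union of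
$$Lo=\{x:\exists j\;x\prec c_j^*\}\quad\text{and}\quad Hi=\{x:\exists j\;x\succ d_j^*\}.$$

*Proof.* The member $J_0$ is constant and is processed at tick $0$. Suppose that the $j$-th member is final from tick $\tau_j$ on, so no $i<j$ jumps after $\tau_j$. If it entered by a jump, it is processed at once. If it was appended at tick $\tau_j\ge 0$ (case $j\ge1$), then at the next even tick it is the core at the start, so $\ell=j$, and only some $i<j$ could jump; none does, so $J_j$ is processed. Processing appends a $(j+1)$-st member. Afterwards this can change only by a jump of $j$, and at most once, since then it is marked and $j$ is never eligible again. So $J_{j+1}$ reaches a final value, at a tick $\tau_{j+1}\ge\tau_j$. This also gives the statements on ticks $t>\tau_j$: a jump of some $i<j$ would replace or remove $J_j$, and cores with index $\ge j$ are contained in $J_j$ by (2). The relations (6) are (2) for final values. A member chosen by a jump is a gap of $P_t$, and an appended member lies inside a gap of $P_t$, so $J_j^*$ contained no point of $P_{\tau_j}$. (For $j=0$ the interval $(0,1)$ contains no point of $P_0=\{0,1\}$.)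

At most two chain members are set at each tick, so $\tau_j\to\infty$. Each point $x$ belongs to $P_{\tau_j}$ for all large $j$, so it lies outside $J_j^*$: $x\preceq c_j^*\prec c_{j+1}^*$ or $x\succeq d_j^*\succ d_{j+1}^*$. So $x\in Lo\cup Hi$. The union is disjoint since the $c_j^*$ increase, the $d_j^*$ decrease, and $c_j^*\prec d_j^*$. $\square$

**Lemma 19.** Fix $j$ and let $K=J_j^*=(c,d)$.

1. At each tick $t>\tau_j$ every gap of $P_t$ contained in $(d,\infty)$ is active.
2. At even ticks $t>\tau_j$ no point is created in $(-\infty,c)$.
3. Every zone is either contained in $K$ with both endpoints in $K$, or disjoint from $K$. Only finitely many zones are disjoint from $K$.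
4. For all p.r. $Z,Z'$: $u_Z(x)=u_{Z'}(x)=u(x)$ for all but finitely many $x\notin K$, and inside $K$ the times $u_Z,u_{Z'},u$ can differ only at points $\pi_V$ with $V\subseteq K$.
5. It is p.r. decidable from $x$ whether $x$ lies in a zone $V\subseteq K$, and in which one.

*Proof.* (1) At an even tick the processed core lies in $K$, so its right end is $\preceq d$, and all gaps to the right of it are active. At an odd tick the core lies in $K$, and $S_t\subseteq(c_i,b_i)$ is inside $K$ if $i\ge j$ and to the left of $c$ if $i<j$. (2) At even ticks points are created only in the processed core, which lies in $K$, and to the right of it. (3) When $K$ enters the chain it is a core, so by Lemma 15 the zones existing then, finitely many, do not meet it (if $K$ is appended, this includes the zone created just before it at the same tick). Zones created afterwards lie strictly inside cores contained in $K$. (4) The times differ only at $\pi$-points, each $\pi_V$ lies in $V$, and (3) applies. (5) By Lemma 15 a zone containing $x$ is present in the state after time $u(x)\le x$, and $c,d$ are fixed numbers. $\square$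

## 6. Reducibility is inclusion

**Step 1: inclusion gives a reduction.** If $X\subseteq Y$, then $u_Y\le u_X$ by definition. So $u_Y(e_X(n))\le u_X(e_X(n))\le n$, and by (5) $e_Y^{-1}e_X$ is a p.r. isomorphism $\mathcal A_X\to\mathcal A_Y$.

For the converse let $i\in X\setminus Y$ and suppose that $\varphi:\mathcal A_X\to\mathcal A_Y$ is a p.r. isomorphism. Let $\hat\varphi=e_Y\varphi e_X^{-1}$, an automorphism of $M$. Let $p(s)$ be the maximum of $\varphi(n)$ over all $n$ with $u_X(e_X(n))\le s$ (and $0$ if there are none). These $n$ form an initial segment of $\mathbb N$ whose length is p.r. in $s$, so $p$ is p.r. If $u_X(x)\le s$ and $n=e_X^{-1}(x)$, then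
$$u_Y(\hat\varphi(x))=u_Y(e_Y(\varphi(n)))\le\varphi(n)\le p(s).\tag{7}$$
By (1), $p(T_t)<T_{t+1}$ for almost all $t$: what $\mathcal A_X$ shows at tick $t$ must have its image in $\mathcal A_Y$ before tick $t+1$.

**Step 2: freezing pins points.** We show: if $\hat\varphi(x)\in(c_j^*,b_j^*)$, then $\hat\varphi(x)=x$.

Suppose $y=\hat\varphi(x)\in(c_j^*,b_j^*)$ and $x\ne y$. If $x\prec y$, let $q'=y$ and choose $q$ with $\max(x,c_j^*)\prec q\prec y$. If $x\succ y$, let $q=y$ and choose $q'$ with $y\prec q'\prec\min(x,b_j^*)$. Let $z=\hat\varphi^{-1}(q)$ and $z'=\hat\varphi^{-1}(q')$. Then $[z,z']\cap[q,q']=\emptyset$, since in the first case $z'=x\prec q$ and in the second $z=x\succ q'$. As $c_j^*\preceq q\prec q'\preceq b_j^*$ and $J_j^*$ is eventually processed for good, $S_t=(q,q')$ for infinitely many odd $t$. Take such a $t$ so large that $z,z'\in P_t$, $P_t\cap(z,z')\ne\emptyset$ and $p(T_t)<T_{t+1}$.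

The interval $(z,z')$ contains at least two gaps of $P_t$, none of them inside $S_t$ and at most one of them the core. So one is active, and by Lemma 14 more than $|P_t|$ points are created in $(z,z')$ at tick $t$. No $\pi$-points are created at odd ticks, so these points are enumerated into $\mathcal A_X$ at time $T_t$. By (7) their images, which lie in $(q,q')$, are enumerated into $\mathcal A_Y$, hence created, before $T_{t+1}$. But every point of $(q,q')$ created before $T_{t+1}$ is in $P_t$: at tick $t$ nothing is put into $S_t$, and the later fillers lie to the right of $q'$. So more than $|P_t|$ points are mapped injectively into $P_t$, a contradiction.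

**Step 3: the cut is preserved.** By density pick $m_j\in(c_j^*,b_j^*)$. Step 2 for $x=\hat\varphi^{-1}(m_j)$ gives $\hat\varphi(m_j)=m_j$. By (6), $c_j^*\prec m_j\prec c_{j+1}^*$, so $Lo=\{x:\exists j\;x\preceq m_j\}$, and therefore $\hat\varphi(Lo)=Lo$.

**Step 4: counting below the cut.** The purpose is to catch the missing point $\pi_t$. Choose $j$ with $\lambda(j)=i$ and so large that the even tick $t\ge\tau_j$ at which $J_j^*$ is finally processed satisfies $p(T_t)<T_{t+1}$. This is possible, since $\lambda$ takes the value $i$ infinitely often and $\tau_j\to\infty$. The zone created at tick $t$ has type $\lambda(j)=i\in X\setminus Y$.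

At time $T_t$ all points created so far have been enumerated into $\mathcal A_X$: an earlier $\pi_{t'}$ came at the latest at $T_{t'+1}<T_t$ (both $t'$ and $t$ are even), and $\pi_t$ at $T_t$ since $i\in X$. Before $T_{t+1}$, exactly these points minus $\pi_t$, plus the fillers created between $T_t$ and $T_{t+1}$, have been enumerated into $\mathcal A_Y$. The fillers lie to the right of $1=d_0^*$, hence in $Hi$. And $\pi_t\prec a_j^*\preceq c_{j+1}^*$, so $\pi_t\in Lo$. By (7) and Step 3, $\hat\varphi$ maps the finite set $\{x\in Lo:u_X(x)\le T_t\}$ injectively into $\{x\in Lo:u_Y(x)<T_{t+1}\}$, which has one element fewer. This is impossible, and Theorem 8(1) is proved.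

## 7. Automorphisms: displacement of $K$ or rigidity off the zones

The jumps were built in for the following lemma. The zones are exempt from rigidity: a gap inside a zone is never chosen by a jump, because the core must stay away from zones (Lemma 15).

**Lemma 20 (dichotomy).** Let $\sigma_j$ be an automorphism of $M$ and $K=J_{j+1}^*$. Then either

(i) $\sigma_j(K)\cap K=\emptyset$, or

(ii) $\sigma_j(x)=x$ for all $x\in K\setminus\bigcup\mathcal V$; consequently $\sigma_j(V)=V$ for all $V\in\mathcal V$ with $V\subseteq K$.

*Proof.* Write $\sigma=\sigma_j$. If $J_{j+1}^*=(y,z)$ is marked, it was chosen by a jump of $j$, so $\sigma(y)\succeq z$ or $\sigma(z)\preceq y$ by (3). Since $\sigma$ preserves the order, (i) holds.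

Now let it be unmarked. Then it was appended when $J_j^*$ was processed, so $K=(a_j^*,d_j'^*)$. At every even tick $t>\tau_{j+1}$ we have $j<\ell$, and no $i\le j$ is eligible: otherwise the least eligible index would jump and set a member of index $\le j+1$. We show that (ii) holds. Suppose $x\in K\setminus\bigcup\mathcal V$ and $\sigma(x)\ne x$. We look for a witness of eligibility of $j$.

**Step 1: a free side of $x$.** By Lemma 18 choose $l$ with $x\prec c_l^*$ or $x\succ d_l^*$. By Lemma 19(3) all but finitely many zones lie in $J_l^*$, so some neighborhood of $x$ in $K$ meets only finitely many zones. None of these contains $x$, and by Lemma 15 the point $x$ is an endpoint of at most one zone. Zones of which $x$ is not an endpoint can be avoided by shrinking the neighborhood. So there is $w\in K$ such that $(x,w)$ (right side free) or $(w,x)$ (left side free) meets no zone.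

**Step 2: a witness in each case.**

- $\sigma(x)\succ x$, right side free. Shrink $w$ so that $w\preceq\sigma(x)$. For large even $t$ the successor $z$ of $x$ in $P_t$ satisfies $z\preceq w\preceq\sigma(x)$, so $(x,z)$ is a witness.
- $\sigma(x)\succ x$, left side free. Here $\sigma^{-1}(x)\prec x$. Choose $w'$ with $\max(w,\sigma^{-1}(x))\prec w'\prec x$; then $\sigma(w')\succ x$. For large even $t$ the successor $z$ of $w'$ in $P_t$ satisfies $z\preceq x\prec\sigma(w')$, so $(w',z)$ is a witness.
- $\sigma(x)\prec x$, left side free. Shrink $w$ so that $w\succeq\sigma(x)$. For large even $t$ the predecessor $y$ of $x$ in $P_t$ satisfies $y\succeq w\succeq\sigma(x)$, so $(y,x)$ is a witness.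
- $\sigma(x)\prec x$, right side free. Here $\sigma^{-1}(x)\succ x$. Choose $w'$ with $x\prec w'\prec\min(w,\sigma^{-1}(x))$; then $\sigma(w')\prec x$. For large even $t$ the predecessor $y$ of $w'$ in $P_t$ satisfies $y\succeq x\succ\sigma(w')$, so $(y,w')$ is a witness.

In each case "large" includes that $x,w,w'$ and the value of $\sigma$ used are in $P_t$, that this value has converged within $t$ steps, and that $t>\tau_{j+1}$. Each gap found lies between $a_j^*$ and $d_j'^*$ and, being contained in the free side, meets no zone. So $j$ is eligible at tick $t$, a contradiction.

For the last assertion in (ii), the endpoints of a zone $V\subseteq K$ lie in $K$ by Lemma 19(3) and in no zone by Lemma 15, so $\sigma$ fixes them. $\square$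

## 8. Unions give suprema

Let $U=X\cup Y$. By Theorem 8(1), $\mathcal A_U$ is an upper bound of $\mathcal A_X,\mathcal A_Y$. Let $E$ be a punctual copy of $(\mathbb Q,<)$ with p.r. isomorphisms $f:\mathcal A_X\to E$, $g:\mathcal A_Y\to E$. We must show $\mathcal A_U\le_{pr}E$. Put $\hat f=fe_X^{-1}$ and $\hat g=ge_Y^{-1}$, isomorphisms $M\to E$. By (5), $\hat f(x)$ is computed primitive recursively from $x$ and any bound on $u_X(x)$, and $\hat g(x)$ from $x$ and any bound on $u_Y(x)$. Now $\hat g^{-1}\hat f$ is a computable automorphism of $M$, say $\sigma_j$. Let $K=J_{j+1}^*=(c,d)$. In both cases of Lemma 20 we define an isomorphism $\hat h:M\to E$ such that $\hat he_U$ is p.r.; this is then a p.r. isomorphism $\mathcal A_U\to E$.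

**Case (ii): the natural candidate works.** Here $\hat f(V)=\hat g(V)$ for all zones $V\subseteq K$. Let $\hat h=\hat g$ on each $V\subseteq K$ with $\lambda_V\notin X$, and $\hat h=\hat f$ elsewhere. By Lemma 11 this is an isomorphism. Given $n$, let $x=e_U(n)$, so $u_U(x)\le n$. Which clause applies to $x$ is p.r. decidable by Lemma 19(5). If $x$ is not a $\pi$-point, then $u_X(x)=u_Y(x)=u_U(x)\le n$. Let $x=\pi_V$ with $V\subseteq K$. If $\lambda_V\in X$, then $u_X(x)=u_U(x)$ and $\hat h(x)=\hat f(x)$. If $\lambda_V\notin X$, then $\lambda_V\in U\iff\lambda_V\in Y$, so $u_Y(x)=u_U(x)$ and $\hat h(x)=\hat g(x)$. There are only finitely many $\pi_V$ with $V\not\subseteq K$. So $\hat he_U$ is p.r.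

**Case (i): total disagreement.** Now $\hat f(K)$ and $\hat g(K)$ are disjoint intervals of $E$. From now on we use only this about $K=J_{j+1}^*$, which is symmetric in $(X,f)$ and $(Y,g)$. So let $\hat f(K)$ lie to the left of $\hat g(K)$. The map $\hat g$ alone is good outside $K$ by Lemma 19(4), but inside $K$ it may be late at points $\pi_V$ with $\lambda_V\in X\setminus Y$. Put $r=\hat f^{-1}\hat g(c)$, $r'=\hat f^{-1}\hat g(d)$ and $Q=(r,r')$. Then $\hat f(Q)=\hat g(K)$, and since $\hat f(d)\le\hat g(c)$ in $E$, we have $Q\subseteq(d,\infty)$. So the target $\hat g(K)$ can also be reached by $\hat f$ from the interval $Q$ outside $K$, where delays do not matter. What we need is a map from $K$ onto $Q$ that causes no delay.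

**Lemma 21.** There are $t_1$ and a p.r. order isomorphism $\theta:K\to Q$ with $u(\theta(x))\le u(x)$ for all $x\in K\setminus P_{t_1}$.

*Proof.* **Step 1: start.** Choose $t'>\tau_{j+1}$ with $r,r'\in P_{t'}$ and let $t_1=t'+1$. From time $T_{t'}$ on no filler lies in $K\cup Q$. By Lemma 19(1), for $t\ge t'$ all gaps of $P_t$ contained in $Q$ are active. By Lemma 14 each of them gets at least $2^{|P_t|+n}$ points at tick $t$, where $n$ is at least the number of points created in $K$ at tick $t$, because $K$ lies to the left of $Q$. For $t=t'$, since $Q$ contains a gap of $P_{t'}$, this gives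
$$|P_{t_1}\cap Q|\ge2^{|P_{t'}|+n}\ge|P_{t'}|+n\ge|P_{t_1}\cap K|.$$
Let $\theta_{t_1}:P_{t_1}\cap K\to P_{t_1}\cap Q$ be any order embedding.

**Step 2: extension at tick $t\ge t_1$.** Let an order embedding $\theta_t:P_t\cap K\to P_t\cap Q$ be given. Put $\theta_t(c)=r$, $\theta_t(d)=r'$, and let $y_t$ be the least number in $(P_t\cap Q)\setminus\operatorname{ran}\theta_t$, if any. For consecutive $u\prec v$ in $(P_t\cap K)\cup\{c,d\}$ let $w_1\prec\dots\prec w_k$ be the points created in $(u,v)$ at tick $t$. If $k\ge1$ and $y_t\in(\theta_t(u),\theta_t(v))$, send $w_1$ to $y_t$ and $w_2,\dots,w_k$ to the leftmost $k-1$ points created at tick $t$ in $(y_t,\theta_t(v))$. Otherwise send $w_1,\dots,w_k$ to the leftmost $k$ points created at tick $t$ in $(\theta_t(u),\theta_t(v))$. There are enough points, since each of these intervals has endpoints in $P_t$, so it contains a gap of $P_t$ in $Q$, which gets at least $k$ points. As no fillers enter $K$ or $Q$, this defines an order embedding $\theta_{t+1}:P_{t+1}\cap K\to P_{t+1}\cap Q$. Let $\theta=\bigcup_t\theta_t$. A point created in $K$ at tick $t$ is sent to a point created at or before time $T_t$, so $u(\theta(x))\le u(x)$ for $x\in K\setminus P_{t_1}$.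

**Step 3: $\theta$ is onto and p.r.** Let $y$ be the least number of $Q$ not in the range. From some tick on, $y_t=y$. Consider the consecutive pair $u\prec v$ with $y\in(\theta_t(u),\theta_t(v))$. Since $M$ is dense, $(u,v)$ receives new points at some tick; at the first such tick $y$ is hit, a contradiction. The value $\theta(x)$ is computed from the states up to time $u(x)\le x$ and finitely much fixed information, so $\theta$ is p.r. $\square$

Let $\hat h=\hat g$ outside $K$ and $\hat h=\hat f\theta$ on $K$. Since $\hat f\theta(K)=\hat f(Q)=\hat g(K)$, Lemma 11 shows that $\hat h$ is an isomorphism. Let $x=e_U(n)$, so $u(x)\le u_U(x)\le n$. If $x\notin K$, then $u_Y(x)=u_U(x)\le n$ with finitely many exceptions, by Lemma 19(4), so $\hat g(x)$ is obtained primitive recursively. If $x\in K$, then $u(\theta(x))\le u(x)\le n$ with finitely many exceptions, and since $\theta(x)\notin K$, also $u_X(\theta(x))=u(\theta(x))$ with finitely many exceptions. So $\hat f(\theta(x))$ is obtained primitive recursively. Hence $\hat he_U$ is p.r.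

In both cases $\mathcal A_U\le_{pr}E$, so $\mathcal A_{X\cup Y}$ is the supremum.

## 9. Intersections give infima

Let $W=X\cap Y$. By Theorem 8(1), $\mathcal A_W$ is a lower bound. Let $A$ be a punctual copy of $(\mathbb Q,<)$ with p.r. isomorphisms $k_1:A\to\mathcal A_X$, $k_2:A\to\mathcal A_Y$. We must show $A\le_{pr}\mathcal A_W$. Put $\hat k_1=e_Xk_1$ and $\hat k_2=e_Yk_2$, p.r. isomorphisms $A\to M$ with $u_X(\hat k_1(a))\le k_1(a)$ and $u_Y(\hat k_2(a))\le k_2(a)$ by Lemma 13. Let $\gamma=\hat k_2\hat k_1^{-1}$, a computable automorphism of $M$, say $\gamma=\sigma_j$, and $K=J_{j+1}^*=(c,d)$. It suffices to define a p.r. isomorphism $\hat h:A\to M$ such that $u_W(\hat h(a))$ is bounded by a p.r. function of $a$: then $e_W^{-1}\hat h$ is p.r. by (5).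

**Case (ii): rigidity off the zones.** Here $\gamma(V)=V$, that is, $\hat k_1^{-1}(V)=\hat k_2^{-1}(V)$, for all zones $V\subseteq K$. Let $\hat h(a)=\hat k_2(a)$ if $\hat k_1(a)$ lies in some $V\subseteq K$ with $\lambda_V\in X$, and $\hat h(a)=\hat k_1(a)$ otherwise. By Lemma 11 this is an isomorphism, and it is p.r. by Lemma 19(5). In the first clause $\hat h(a)\in V$ with $\lambda_V\in X$, so $\lambda_V\in W\iff\lambda_V\in Y$, hence $u_W=u_Y$ on $V$ and $u_W(\hat h(a))\le k_2(a)$. In the second clause $u_W(\hat k_1(a))=u_X(\hat k_1(a))\le k_1(a)$ with finitely many exceptions, because a point $\pi_V$ with $V\subseteq K$ that occurs here has $\lambda_V\notin X$, hence also $\lambda_V\notin W$. This gives the p.r. bound.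

**Case (i): displacement of $K$.** Here $\gamma(K)\cap K=\emptyset$, hence also $\gamma^{-1}(K)\cap K=\emptyset$. If $\gamma^{-1}(K)$ lies to the right of $K$, then $\gamma(K)$ lies to the left of $K$; exchanging $(X,k_1)$ and $(Y,k_2)$ replaces $\gamma$ by $\gamma^{-1}$. From now on we use only $K=J_{j+1}^*$ and the disjointness. So we may assume that
$$I:=\gamma^{-1}(K)=\hat k_1\hat k_2^{-1}(K)$$
lies to the left of $K$, that is, $I\subseteq(-\infty,c)$.

The map $\hat k_2$ is late for $\mathcal A_W$ only at points $\pi_V$ with $\lambda_V\in Y\setminus X$. So we shall redefine it on the preimages of zones. What helps is that the same elements of $A$ are mapped by $\hat k_1$ into $I$, to the left of $K$, where few points exist. So $A$ cannot have shown many elements of the preimage of $V$ when $V$ is new, and even without $\pi_V$ there is plenty of room. The danger is the order: elements of $A$ arrive one by one in any order, and each image must be fixed at once. The remedy is bisection. With $7$ points available one can serve $3$ requests whatever their order: the first takes the middle point and leaves $3$ points on each side, the second takes the middle of the chosen side and leaves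 $1$ on each of its sides, and the third finds a point in every gap. In general $2^R-1$ points serve $R$ requests. This is why gaps receive exponentially many points.

**Step 1: reduction to single zones.** Let $t_1=\tau_{j+1}$. Call $V\in\mathcal V$ *relevant* if $V\subseteq K$ and $t_V>t_1$; only finitely many zones are not relevant. For relevant $V$ let $D_V=\hat k_2^{-1}(V)$; then $\hat k_1(D_V)=\gamma^{-1}(V)\subseteq I$. Put $\hat h=\hat k_2$ outside all $D_V$ ($V$ relevant). There $u_W(\hat h(a))=u_Y(\hat k_2(a))\le k_2(a)$ with finitely many exceptions. It remains to define order isomorphisms $\hat h:D_V\to V=\hat k_2(D_V)$, uniformly p.r., with a p.r. bound on $u_W(\hat h(a))$; by Lemma 11 the map $\hat h$ is then an isomorphism $A\to M$. Fix a relevant $V=(b_V,a_V)$.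

**Step 2: how many requests can have arrived.** Let $\rho(a)=1+\max_{a'\le a}(k_1(a')+k_2(a'))$, where $a'\le a$ is the usual order of $\mathbb N$. It is p.r., nondecreasing, unbounded, and $u_X(\hat k_1(a')),u_Y(\hat k_2(a'))\le\rho(a)$ for $a'\le a$. Let $t(a)$ be the largest $t$ with $T_t\le\rho(a)$; it is nondecreasing and tends to infinity. If $a\in D_V$, then $\hat k_2(a)\in V$, so $T_{t_V}\le u(\hat k_2(a))\le\rho(a)$ by Lemma 15, and $t(a)\ge t_V$. Let $N_t=|I\cap P_{t+1}|$ and $D_V[a]=\{a'\in D_V:a'\le a\}$. Since $\rho(a)<T_{t(a)+1}$, the map $\hat k_1$ sends $D_V[a]$ injectively into $I\cap P_{t(a)+1}$, so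
$$|D_V[a]|\le N_{t(a)}.\tag{8}$$

**Step 3: how much room there is.** Call $t$ *fresh* if $t=t_V$, or $t>t_V$ is odd. For $t\ge t_V$ let $t^\circ$ be the largest fresh tick $\le t$; it is $t$ or $t-1$. If $t>t_V$ is even, then at tick $t$ no point is created in $(-\infty,c)\supseteq I$, by Lemma 19(2), and fillers are never in $I$, since they lie to the right of $1\succeq d$. Hence
$$N_t=N_{t^\circ}\qquad(t\ge t_V).\tag{9}$$
We claim:
$$\begin{gathered}\text{at a fresh tick }t>t_V\text{ every gap of }P_t\text{ inside }V\text{ gets at least }2^{N_t}\text{ points};\\ \text{at tick }t_V\text{ the zone }V\text{ gets at least }2^{N_{t_V}}\text{ points other than }\pi_V.\end{gathered}\tag{10}$$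
In the first line the gap is active by Lemma 16. By Lemma 14 it gets at least $2^{|P_t|+n}$ points, where $n$ is at least the number of points created in $I$ at tick $t$, as $I$ lies to the left of $V$; and $N_t\le|P_t|+n$. In the second line $V$ gets $2^{|P_{t_V}|}$ points other than $\pi_V$, and $N_{t_V}=|I\cap P_{t_V}|\le|P_{t_V}|$ by Lemma 19(2), as $t_V>\tau_{j+1}$ is even.

Let $Av_t=V\cap P_{t+1}$ for $t>t_V$, and $Av_{t_V}=(V\cap P_{t_V+1})\setminus\{\pi_V\}$: these are the points available in $\mathcal A_W$. Indeed all elements of $Av_t$ satisfy $u_W\le T_t$, since there are no fillers in $V$ and $u_W(\pi_V)\le T_{t_V+1}$. The set $Av_t$ increases with $t$.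

**Step 4: definition of $\hat h$ on $D_V$.** We use recursion on $a\in D_V$. Let $t=t(a)$, $D'=D_V[a]\setminus\{a\}$ and $R=N_t-|D'|$; by (8), $R\ge1$. The *image gaps* of $D'$ are the intervals between consecutive elements of $\hat h(D')\cup\{b_V,a_V\}$. Let $(\hat h(u),\hat h(v))$ be the image gap into which $a$ must go, where $u,v$ are the neighbors of $a$ in $D'$ in the order of $A$, and missing neighbors correspond to $b_V$, $a_V$. Let $y$ be the least number in $(V\cap P_{t^\circ})\setminus\hat h(D')$, if any. If $y$ exists, lies in $(\hat h(u),\hat h(v))$, and both $(\hat h(u),y)$ and $(y,\hat h(v))$ contain at least $2^{R-1}-1$ elements of $Av_t$, put $\hat h(a)=y$. Otherwise let $\hat h(a)$ be the $\lceil k/2\rceil$-th of the $k$ elements of $Av_t\cap(\hat h(u),\hat h(v))$.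

In the first alternative $t^\circ>t_V$, as $V\cap P_{t_V}=\emptyset$; so $t>t_V$ and $y\in Av_t$. The first alternative serves surjectivity, the second is the bisection.

**Step 5: there is always room.** We prove by induction that after step $a$ the value $\hat h(a)\in Av_{t(a)}$ is defined, and each image gap of $D_V[a]$ contains at least $2^{N_{t(a)}-|D_V[a]|}-1$ elements of $Av_{t(a)}$.

First, *before* step $a$ each image gap of $D'$ contains at least $2^R-1$ elements of $Av_t$. If $D'\ne\emptyset$, let $a^-=\max D'$; then $t(a^-)\le t$.

- Let $D'\ne\emptyset$ and $t(a^-)\ge t^\circ$. Then $t(a^-)^\circ=t^\circ$, so $N_{t(a^-)}=N_t$ by (9), and the statement is the induction hypothesis after step $a^-$, since $D_V[a^-]=D'$ and $Av_{t(a^-)}\subseteq Av_t$.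
- Let $D'\ne\emptyset$ and $t(a^-)<t^\circ$. Then $t^\circ>t_V$, and $\hat h(D')\subseteq Av_{t(a^-)}\subseteq P_{t^\circ}$. So each image gap has its endpoints in $P_{t^\circ}$ and contains a gap of $P_{t^\circ}$ inside $V$. By (10) and (9) this gap received at least $2^{N_{t^\circ}}=2^{N_t}$ points at tick $t^\circ\le t$, all in $Av_t$.
- Let $D'=\emptyset$. The only image gap is $V$, which by (10) and (9) received at least $2^{N_t}$ points other than $\pi_V$ at tick $t^\circ$, all in $Av_t$.

So in the second alternative $k\ge2^R-1\ge1$, the choice is possible, and it leaves $\lceil k/2\rceil-1\ge2^{R-1}-1$ elements on the left and $\lfloor k/2\rfloor\ge2^{R-1}-1$ on the right. In the first alternative the same holds by the rule. The other image gaps keep at least $2^R-1\ge2^{R-1}-1$ elements. As $R-1=N_t-|D_V[a]|$, the induction is complete. So $\hat h$ is defined and order preserving on $D_V$, and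
$$u_W(\hat h(a))\le T_{t(a)}\le\rho(a).$$

**Step 6: $\hat h$ is p.r.** From $a$ one computes $\hat k_2(a)$ and decides by Lemma 19(5) whether it lies in a relevant zone, and in which. Since fillers lie neither in $I$ nor in $V$, the sets $I\cap P_{t+1}$ and $V\cap P_{t+1}$ for $t=t(a)$ consist of points created at times $\le T_t\le\rho(a)$. So $N_t$, $Av_t$ and $V\cap P_{t^\circ}$ are computed from the states up to time $\rho(a)$ and the fixed data $t_1$, the endpoints of $K$ and the endpoints of $I$. Thus $\hat h$ on $\bigcup_VD_V$ is given by a course-of-values recursion with p.r. clauses, uniformly in $V$, whose values are bounded by the number of points created up to time $\rho(a)$. So $\hat h$ is p.r.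

**Step 7: $\hat h$ maps $D_V$ onto $V$.** Suppose that $y\in V$ is the least number of $V$ not in $\hat h(D_V)$. Let $a_0\in D_V$ be such that all smaller numbers in $V$ are in $\hat h(D_V[a_0])$. Choose an odd $t^*>\max(t(a_0),t_V)$ with $y\in P_{t^*}$. Let $D^*=\{a'\in D_V:t(a')<t^*\}$, a finite initial part of $D_V$ in the order of $\mathbb N$ that contains $a_0$. The image gap of $D^*$ containing $y$ corresponds to an interval of $D_V$ in the order of $A$; it is infinite, since $A$ is dense, and it contains no element of $D^*$. Let $a$ be its least element as a number. Then $a\notin D^*$, so $t(a)\ge t^*$ and $a>a_0$.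

All elements of $D'=D_V[a]\setminus\{a\}$ outside $D^*$ lie outside this interval, by the choice of $a$. So at step $a$ the image gap $(\hat h(u),\hat h(v))$ into which $a$ must go is still the image gap of $D^*$ containing $y$. Let $t^\circ=t(a)^\circ$; as $t^*$ is fresh, $t^\circ\ge t^*>t_V$. The endpoints of the image gap are $b_V$, $a_V$ or elements of $\hat h(D^*)$, so they lie in $P_{t^*}\subseteq P_{t^\circ}$. Also $y\in P_{t^\circ}$ is the least number of $(V\cap P_{t^\circ})\setminus\hat h(D')$, because $D_V[a_0]\subseteq D'$. Both $(\hat h(u),y)$ and $(y,\hat h(v))$ contain a gap of $P_{t^\circ}$ inside $V$, hence by (10) and (9) at least $2^{N_{t^\circ}}=2^{N_{t(a)}}\ge2^{R-1}-1$ elements of $Av_{t(a)}$. So the rule of Step 4 gives $\hat h(a)=y$, a contradiction.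

Thus $A\le_{pr}\mathcal A_W$ in both cases, and $\mathcal A_{X\cap Y}$ is the infimum of $\mathcal A_X,\mathcal A_Y$. This proves Theorem 8, and with it Corollary 9: the conjecture is true. $\blacksquare$
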